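\title{A linear order whose spectrum is the set of nonlow degrees}

\begin{abstract}
We construct a countable linear order whose isomorphic copies on $\omega$ have exactly the Turing degrees $\mathbf d$ with $\mathbf d'>\mathbf 0'$. The same construction, carried out over an arbitrary oracle, gives for every $n\ge 1$ a linear order whose spectrum is the set of $\mathrm{nonlow}_n$ degrees, and a linear order whose expansion by the adjacency relation has exactly the nonzero degrees as its spectrum. The proof combines a jump inversion for orders labeled by block sizes with a diagonalization in which a point of $\omega^2$ evades a nondecreasing sequence by moving in a direction that the sequence cannot predict.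
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal A$ be a countable structure in a computable language. For a structure $\mathcal B$ with domain $\omega$, let $\deg(\mathcal B)$ be the Turing degree of its atomic diagram. The \emph{spectrum} of $\mathcal A$ is
\[
\mathrm{Spec}(\mathcal A)=\{\deg(\mathcal B):\ \mathcal B\cong\mathcal A,\ \mathcal B\text{ has domain }\omega\}.
\]
It is an invariant of the isomorphism type, and it measures how much computational power is needed to build a copy of $\mathcal A$. The spectrum of a linear order is closed upward (Lemma~\ref{lem:up}). An order with a computable copy, such as $\omega$ or $\mathbb Q$, therefore has every degree in its spectrum, and the spectrum of any other order is the complement of a downward closed set that contains $\mathbf 0$.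

The Turing jump supplies natural candidates. Always $\mathbf d^{(n)}\ge\mathbf 0^{(n)}$. A degree $\mathbf d$ is $\mathrm{low}_n$ if equality holds, and $\mathrm{nonlow}_n$ if $\mathbf d^{(n)}>\mathbf 0^{(n)}$; \emph{low} and \emph{nonlow} mean $\mathrm{low}_1$ and $\mathrm{nonlow}_1$. A $\mathrm{low}_n$ degree is one that $n$ jumps cannot tell apart from $\mathbf 0$. Since the jump is monotone, the $\mathrm{low}_n$ degrees form a downward closed set, so upward closure is no obstacle to the $\mathrm{nonlow}_n$ degrees forming a spectrum. It is known that for every $n\ge2$ there is a linear order whose spectrum is exactly the set of $\mathrm{nonlow}_n$ degrees. The case $n=1$ is the following question from \cite{source}: \emph{is there a countable linear order $\mathcal L$, in the language $\{\prec\}$ only, whose spectrum consists of exactly the nonlow degrees?}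

The cases $n\ge2$ suggest a positive answer, but $n=1$ leaves the least room. If $M$ is a copy of $\mathrm{low}_n$ degree, then $\emptyset^{(n)}$ decides the $n$-quantifier questions about $M$; if $X$ has $\mathrm{nonlow}_n$ degree, its only advantage is that $X^{(n)}>_T\emptyset^{(n)}$. So whatever separates the two cases has to be coded into features of the order that $n$ jumps can see and that $n$ jump inversions can produce. With a single jump, the feature at hand is adjacency, the relation $S(x,y)$ that holds when $x\prec y$ and nothing lies strictly between $x$ and $y$. We show that this is enough.

\begin{theorem}\label{thm:main}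
There is a countable linear order $\mathcal L$, in the language $\{\prec\}$ only, with $\mathrm{Spec}(\mathcal L)=\{\mathbf d:\mathbf d'>\mathbf 0'\}$.
\end{theorem}

The construction has a free oracle, and varying it gives more.

\begin{theorem}\label{thm:ext}
\begin{enumerate}
\item[(a)] For every $n\ge1$ there is a linear order whose spectrum is exactly the set of $\mathrm{nonlow}_n$ degrees.
\item[(b)] For every $n\ge1$ and every $C\ge_T\emptyset^{(n)}$ there is a linear order such that no $X$ with $X^{(n)}\le_T C$ computes a copy, and every $X$ with $X^{(n)}>_T C$ computes a copy.
\item[(c)] There is a linear order $\mathcal L$, with adjacency relation $S$, such that the spectrum of $(\mathcal L,\prec,S)$ is exactly the set of all nonzero degrees.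
\end{enumerate}
\end{theorem}

Part (a) gives one uniform proof that includes the previously known cases $n\ge2$. Part (c) keeps $S$ in the language; it does not address whether a pure linear order can have exactly the nonzero degrees as its spectrum.

The proof has three ingredients. In Section~\ref{sec:inv} we code a linear order whose points carry labels $2,3,4,\dots$ into a pure linear order, turning a point with label $m$ into a block of $m$ consecutive elements; this lowers the complexity by one jump. Section~\ref{sec:game} contains the main idea, free of linear orders: an oracle $Y>_T C$ can steer points of $\omega^2$ away from the limit of a $C$-computable nondecreasing sequence, and the set of final positions does not depend on $Y$. In Section~\ref{sec:order} pairs $(a,b)$ are coded by counting two-element blocks, and we obtain for each $C$ an order $\mathcal L_C$ that $C$ cannot build together with its adjacency relation, while every $Y>_T C$ builds the labeled order behind it. Section~\ref{sec:proofs} deduces the theorems.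

\section{Oracles, blocks and labeled orders}\label{sec:back}

\subsection*{Computability}
Sets $X\subseteq\omega$ are identified with their characteristic functions. We write $X\le_T Y$ if $X$ is computable with oracle $Y$, and $X<_T Y$ if in addition $Y\not\le_T X$. The set $X\oplus Y$ codes $X$ on the even and $Y$ on the odd numbers. The jump $X'$ is the halting problem relative to $X$; $X^{(0)}=X$ and $X^{(n+1)}=(X^{(n)})'$. Finite objects such as tuples, finite sets and rationals are coded by numbers. We use four textbook facts.
\begin{enumerate}
\item[(F1)] If $X\le_T Y$ then $X'\le_T Y'$. Every $X$-c.e.\ set (computably enumerable with oracle $X$), and in particular $X$ itself, is computable in $X'$.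
\item[(F2)] (Limit lemma.) If a total function $f$ is computable in $X'$, there is an $X$-computable function $(s,x)\mapsto f_s(x)$ such that for each $x$ we have $f_s(x)=f(x)$ for all large $s$.
\item[(F3)] An infinite $X$-c.e.\ set $P$ is the range of an injective $X$-computable function $h$ on $\omega$. Pulling back along $h$, any structure on $P$ whose relations and functions are $X$-computable has an $X$-computable copy with domain $\omega$.
\item[(F4)] The partial $C$-computable functions can be listed so that $C$ decides, uniformly in the index, the input and $s$, whether a computation converges within $s$ steps, and with which value.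
\end{enumerate}
A linear order $M$ with domain $\omega$ is identified with the set $\{(x,y):x<_My\}$, which has the same degree as the atomic diagram. We say that $X$ \emph{computes a copy} of a structure if there is a copy with domain $\omega$ whose atomic diagram is computable in $X$. We write $[k]=\{0,\dots,k-1\}$.

\begin{lemma}[Upward closure]\label{lem:up}
Let $\mathcal A$ be a linear order, or a linear order expanded by its adjacency relation. Then $\mathrm{Spec}(\mathcal A)=\{\deg(X): X\text{ computes a copy of }\mathcal A\}$.
\end{lemma}

\begin{proof}
The inclusion from left to right holds by definition. Let $X$ compute a copy $M$. For each $n$, let $\pi$ fix $2n$ and $2n+1$ if the statements $2n<_M2n+1$ and $n\in X$ have the same truth value, and let $\pi$ exchange them otherwise. Then $\pi\le_T X$. Define $x\prec y$ iff $\pi(x)<_M\pi(y)$. The order $(\omega,\prec)$ is a copy of $M$ computable in $X$, and its adjacency relation is the pullback under $\pi$ of that of $M$, hence computable in $X$ when the latter is. If $\pi$ fixes $2n$, then $2n\prec2n+1$ iff $2n<_M2n+1$ iff $n\in X$. If $\pi$ exchanges $2n$ and $2n+1$, then $2n\prec 2n+1$ iff $2n<_M2n+1$ fails, again iff $n\in X$. So $\prec$ computes $X$, and the new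 copy has degree $\deg(X)$.
\end{proof}

\subsection*{Adjacency and blocks}
Let $S_M$ be the adjacency relation of a linear order $M$. The relation $S_M(x,y)$ fails iff $x\not<_My$ or some $z$ satisfies $x<_Mz<_My$, so its complement is c.e.\ in $M$. By (F1),
\begin{equation}\label{eq:adj}
M\le_T X\quad\Longrightarrow\quad M\oplus S_M\le_T X'.
\end{equation}
Two elements lie in the same \emph{block} of $M$ if only finitely many elements lie between them; equivalently, if they are joined by a finite chain of adjacent pairs. Blocks are convex, so they are linearly ordered by $M$.

For a linear order $B$ and orders $A_b$ $(b\in B)$, the sum $\sum_{b\in B}A_b$ replaces each point $b$ by a copy of $A_b$. A natural number $m$ also denotes the order with $m$ elements, and $\eta$ is the order type of $\mathbb Q$. By Cantor's theorem, every nonempty countable dense linear order without endpoints has type $\eta$; for instance $\eta+\eta\cong\eta+1+\eta\cong\eta$.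

\begin{definition}
A \emph{labeled order} is a pair $(B,\ell)$ with $B$ a countable linear order and $\ell:B\to\{2,3,4,\dots\}$. Its \emph{block coding} is the linear order
\[
\Lambda(B,\ell)=\sum_{b\in B}\bigl(\eta+\ell(b)+\eta\bigr).
\]
The finite piece $\ell(b)$ of the summand at $b$ is the \emph{core} $P_b$.
\end{definition}

Isomorphic labeled orders have isomorphic block codings. A copy of $(B,\ell)$ on $\omega$ is $X$-computable if both the order and the function $\ell$ are. The label $1$ is excluded because a one-point core would vanish: $\eta+1+\eta\cong\eta$.

\begin{lemma}\label{lem:blocks}
In $\Lambda(B,\ell)$ the adjacent pairs are exactly the pairs of consecutive elements of a core. Hence all blocks are finite, the blocks with more than one element are exactly the cores, $|P_b|=\ell(b)$, and $P_b$ lies to the left of $P_{b'}$ iff $b<_Bb'$.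
\end{lemma}

\begin{proof}
Let $x<y$. If $x$ lies in one of the displayed copies of $\eta$, that copy contains an element strictly between $x$ and $y$: by density if $y$ is in the same copy, and because the copy has no greatest element otherwise. The same holds, with the order reversed, if $y$ lies in a copy of $\eta$. If $x$ and $y$ lie in different cores, a whole copy of $\eta$ separates them. If they lie in the same core, they are adjacent iff they are consecutive in it.
\end{proof}

\section{Inverting one jump}\label{sec:inv}

An oracle $X$ knows an $X'$-computable labeled order only through guesses that may be revised finitely often at each point. In building $\Lambda(B,\ell)$, the copies of $\eta$ are there to absorb the wrong guesses. Suppose $X$ first believes that $0<_B1$ with labels $2$ and $3$, and builds a two-element core followed by a three-element core. If it later believes that $1<_B0$, it does not move anything. It declares the old three-element core to be part of the copy of $\eta$ to the right of $P_0$, dissolves it by inserting points between its elements, and starts a new core for $1$ on the left. The one thing to ensure is that every element is reassigned only finitely often; this holds if elements are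 always handed to a point of $B$ with a smaller index.

\begin{lemma}[Jump inversion]\label{lem:inv}
If $X'$ computes a copy of the infinite labeled order $(B,\ell)$, then $X$ computes a copy of $\Lambda(B,\ell)$.
\end{lemma}

\begin{proof}
We may assume that $B$ has domain $\omega$ and that $<_B$ and $\ell$ are computable in $X'$. By (F2) there are uniformly $X$-computable relations $<_s$ and functions $\ell_s$ converging pointwise to $<_B$ and $\ell$. We may assume that $b<_sb$ never holds, that $\ell_s\ge2$, and that $\ell_s(0)=\ell(0)$ for all $s$ (the single number $\ell(0)$ is built into the program). For $s\ge1$ let $k_s$ be the largest $k\le s$ such that $<_s$ is a strict linear order on $[k]$; thus $k_s\ge1$ and $k_1=1$. For $s\ge2$ let $m_s$ be the largest $m\le\min(k_{s-1},k_s)$ such that $<_{s-1}$ and $<_s$ agree on $[m]$ and $\ell_{s-1}$ and $\ell_s$ agree on $[m]$; thus $m_s\ge1$. For each $b$ fix $s_b\ge b+2$ such that $<_s$ and $\ell_s$ are correct on $[b+1]$ for all $s\ge s_b-1$. For $s\ge s_b$ we have $k_{s-1},k_s\ge b+1$, and so $m_s>b$.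

We build finite linear orders $L_1\subseteq L_2\subseteq\cdots$. At the end of stage $s$, $L_s$ is partitioned into convex \emph{units} $U^s_b$ $(b<k_s)$, arranged as $<_s$ arranges their indices. Each unit $U_b^s$ consists of a nonempty left part, followed by a \emph{current core} $P^s_b$ of $\ell_s(b)$ elements, followed by a nonempty right part. A \emph{fresh} unit $b$ at stage $s$ consists of new elements: one left element, $\ell_s(b)$ core elements, one right element. At stage $1$, $L_1$ is a fresh unit $0$. At stage $s\ge2$ put $m=m_s$ and do the following.
\begin{enumerate}
\item[(1)] \emph{Absorb.} Keep the units $b<m$ with their cores and discard the units $b\ge m$. The elements of a discarded unit join the right part of the nearest kept unit to their left; if there is none, they join the left part of the leftmost kept unit.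
\item[(2)] \emph{Create.} For $b=m,\dots,k_s-1$ in turn, create a fresh unit $b$ and place it before, between or after the existing units as $<_s$ prescribes.
\item[(3)] \emph{Densify.} In each unit add a new least and a new greatest element, and insert a new element between any two neighboring elements of the unit that are not both in its current core. A new element joins the left or the right part according to its side of the core.
\end{enumerate}
After step (1) the kept units are convex and partition $L_{s-1}$; since the approximations at $s-1$ and $s$ agree on $[m]$, they are arranged as $<_s$ prescribes and their cores have the sizes $\ell_s(b)$. Steps (2) and (3) preserve this, so the description of $L_s$ holds at the end of stage $s$. Number the elements in order of creation. Then $L=\bigcup_sL_s$ has domain $\omega$, and it is $X$-computable because the order between two elements is fixed when the later one is created.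

The \emph{owner} of an element at stage $s$ is the index of its unit. It changes only in step (1), from some $b\ge m$ to a number below $m$, so it changes finitely often. At all stages $s\ge s_b$ unit $b$ is kept. Hence for $s\ge s_b$ the core $P^s_b$ is a fixed set $P_b$ of $\ell(b)$ elements, and the left and right parts of $U^s_b$ increase with $s$. Let $U_b=\bigcup_{s\ge s_b}U^s_b$. An element lies in $U_b$ iff its final owner is $b$, so the sets $U_b$ partition $L$. If $b<_Bb'$, then at all large stages $U^s_b$ lies to the left of $U^s_{b'}$, so $U_b$ lies to the left of $U_{b'}$.

It remains to see that $U_b\cong\eta+\ell(b)+\eta$. Consider the union of the left parts of $U_b^s$, $s\ge s_b$. It is nonempty. At each stage, step (3) adds a new least element to it, and a new greatest one, between the last element of the left part and the first element of the core; so it has no endpoints. If $x<y$ both lie in the left part at some stage, step (3) of the next stage inserts an element between $x$ and its right neighbor, which is at most $y$; so it is dense. By Cantor's theorem it has type $\eta$. The mirror image of this argument applies to the right parts. Thus $L=\sum_{b\in B}U_b\cong\Lambda(B,\ell)$.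
\end{proof}

For the constant label $2$ the lemma has a converse (cf.\ Downey--Knight). For an infinite countable linear order $A$ let $D(A)=\sum_{a\in A}(\eta+2+\eta)$, and let $D^0(A)=A$, $D^{m}(A)=D(D^{m-1}(A))$.

\begin{lemma}\label{lem:D}
$Z$ computes a copy of $D(A)$ iff $Z'$ computes a copy of $A$. Hence $X$ computes a copy of $D^m(A)$ iff $X^{(m)}$ computes a copy of $A$.
\end{lemma}

\begin{proof}
If $Z'$ computes a copy of $A$, apply Lemma~\ref{lem:inv} with $\ell\equiv2$. Conversely, let $M\le_TZ$ be a copy of $D(A)$. By Lemma~\ref{lem:blocks}, the set $\{x:\exists y\,S_M(x,y)\}$ consists of the left elements of the cores, and with the order of $M$ it is isomorphic to $A$. It is infinite, and $Z'$-c.e.\ by \eqref{eq:adj}, so (F3) gives a $Z'$-computable copy of $A$. The second statement follows by induction on $m$: $X$ computes a copy of $D(D^{m-1}(A))$ iff $X'$ computes a copy of $D^{m-1}(A)$ iff $(X')^{(m-1)}=X^{(m)}$ computes a copy of $A$.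
\end{proof}

Lemma~\ref{lem:D} suggests looking for the order of Theorem~\ref{thm:main} in the form $D(A)$. This would require a pure linear order $A$ such that a jump $X'$ computes a copy of $A$ exactly when $X'>_T\emptyset'$, a version relative to $\emptyset'$ of the problem for the nonzero degrees that we do not address. Labels avoid this: Lemma~\ref{lem:inv} lets us work with a richer object $(B,\ell)$ one jump up. The price is that the converse direction is weaker. From a low copy $M$ of $\Lambda(B,\ell)$, the oracle $\emptyset'$ obtains $M\oplus S_M$, and from this it watches blocks grow as more elements appear; what looks like a block of size $4$ may turn out to be part of a block of size $5$. So, for $C=\emptyset'$, we need a labeled order $(B,\ell)$ such that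
\begin{itemize}
\item no copy $M$ of $\Lambda(B,\ell)$ has $M\oplus S_M\le_TC$, and
\item every $Y>_TC$ computes a copy of $(B,\ell)$.
\end{itemize}
We shall achieve this for every oracle $C$.

\section{Dodging in two dimensions}\label{sec:game}

Imagine that the order is made of components, each coding a number by how many two-element blocks it contains. An opponent, a $C$-computable pair $(M,S)$ that claims to be a copy with its adjacency relation, is observed at one of its components: the number $W[s]$ of two-element blocks seen there by stage $s$ is nondecreasing in $s$. We, with oracle $Y$, build components by enumerating points, so our counts $p(s)$ are nondecreasing too. We win against the opponent if none of our components ends with the count $\lim_sW[s]$. And since we must build one isomorphism type for all $Y>_TC$, the set of final counts must not depend on $Y$.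

The obvious strategy is to increase $p$ whenever $W$ catches it. With counts in $\omega$ this fails. The sequence $W[s]=s$ visits every number, so it catches a count $p$ that is ahead of it however far $p$ jumps; then $p$ tends to $\omega$, which is the limit of $W$. With counts in $\omega^2$, ordered coordinatewise, there are two incomparable ways to move, by $u_0=(1,0)$ or by $u_1=(0,1)$, and we let the bits of $Y$ choose.

\begin{example}\label{ex:chase}
Let $Y(0)=1$, $Y(1)=0$, and start at $p=(0,0)$. Suppose $W[1]=(0,0)$. We are caught, read $Y(0)=1$, and move to $(0,1)$. Suppose $W[2]=(0,1)$. We are caught again, read $Y(1)=0$, and move to $(1,1)$. The opponent now has three options. If it stays at $(0,1)$ forever, we stay at $(1,1)$, which is not its limit. If its next new value is not $(1,1)$, for instance $(0,2)$ or $(2,1)$, then that value is not below $(1,1)$, because $(0,1)$ and $(1,1)$ are the only pairs between $(0,1)$ and $(1,1)$. A nondecreasing $W$ can then never reach $(1,1)$; we stay there, and the limit of $W$ is different. If its next new value is $(1,1)$, the chase continues, but by choosing $(1,1)$ over $(0,2)$ the opponent has announced that $Y(1)=0$. An opponent that catches us infinitely often announces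 all of $Y$, which a $C$-computable opponent cannot do when $Y\not\le_TC$.
\end{example}

One complication remains. Because block sizes are seen only from below, the observer may change its mind about which component of the opponent it is watching, and monotonicity holds only while the guess is unchanged. The next definition records the guess $\Gamma[s]$ along with the count; the symbol $\bot$ means that there is currently nothing to watch.

\begin{definition}\label{def:report}
A \emph{report} is a sequence $R=(\Gamma[s],W[s])_{s\in\omega}$ with $\Gamma[s]\in\omega\cup\{\bot\}$ and $W[s]\in\omega^2\cup\{\bot\}$, such that $W[s]=\bot$ iff $\Gamma[s]=\bot$, and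
\begin{equation}\label{eq:mono}
s<s'\ \text{ and }\ \Gamma[s]=\Gamma[s']\ne\bot\quad\Longrightarrow\quad W[s]\le W[s'].
\end{equation}
The report is \emph{stable} if $\Gamma[s]$ is eventually constant. The \emph{target} of $R$ is the nonempty set $\mathcal F(R)\subseteq(\omega+1)^2$ given by
\[
\mathcal F(R)=\begin{cases}
\{(\omega,\omega)\}&\text{if $R$ is not stable,}\\
\omega^2\setminus\{w\}&\text{if $R$ is stable, $w\in\omega^2$ and $W[s]=w$ for all large $s$,}\\
\omega^2&\text{if $R$ is stable and there is no such $w$.}
\end{cases}
\]
\end{definition}

Given a report $R$, a set $Y$, a starting point $v\in\omega^2$ and a starting stage $s_0$, define the \emph{dodging sequence} $p(s)\in\omega^2$ and a counter $c(s)\in\omega$ for $s\ge s_0$. Put $p(s_0)=v$, $c(s_0)=0$, and for $s>s_0$: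
\begin{enumerate}
\item[(a)] if $\Gamma[s]\ne\Gamma[s-1]$, put $p(s)=p(s-1)+(1,1)$ and $c(s)=c(s-1)$;
\item[(b)] if $\Gamma[s]=\Gamma[s-1]$ and $W[s]=p(s-1)$, put $p(s)=p(s-1)+u_{Y(c(s-1))}$ and $c(s)=c(s-1)+1$;
\item[(c)] otherwise put $p(s)=p(s-1)$ and $c(s)=c(s-1)$.
\end{enumerate}
The sequence $p$ is nondecreasing and is computed from $R$ and $Y$ uniformly in $v$ and $s_0$. Let $\bar p(v,s_0)\in(\omega+1)^2$ be its coordinatewise supremum.

\begin{lemma}[Dodging]\label{lem:dodge}
Let $R$ be a $C$-computable report and let $Y\not\le_TC$. Then
\[
\{\bar p(v,s_0):v\in\omega^2,\ s_0\in\omega\}=\mathcal F(R).
\]
\end{lemma}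

\begin{proof}
If $R$ is not stable, rule (a) applies infinitely often to every dodging sequence, so every limit is $(\omega,\omega)$. Let $R$ be stable. We first note that for $v\in\omega^2$,
\begin{equation}\label{eq:target}
v\in\mathcal F(R)\iff W[s]=v\text{ for only finitely many }s.
\end{equation}
If $v\notin\mathcal F(R)$, then $W[s]=v$ for all large $s$. Conversely, if $W[s]=v$ infinitely often, the final value of $\Gamma$ is not $\bot$, so by \eqref{eq:mono} the sequence $W$ is nondecreasing from some stage on; between two such stages with value $v$ it is squeezed to $v$, so $W[s]=v$ for all large $s$ and $v\notin\mathcal F(R)$.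

\emph{Every $v\in\mathcal F(R)$ is a limit.} By stability and \eqref{eq:target} there is $s_0$ such that $\Gamma[s]=\Gamma[s-1]$ and $W[s]\ne v$ for all $s>s_0$. For the sequence started at $(v,s_0)$, induction on $s$ shows that rule (c) applies at every stage, so $\bar p(v,s_0)=v$.

\emph{Every dodging sequence is eventually constant.} Fix $v,s_0$, choose $s_1\ge s_0$ with $\Gamma[s]=\Gamma[s_1]$ for all $s\ge s_1$, and let $c=c(s_1)$. Suppose $p$ changes at infinitely many stages, and let $t_0<t_1<\cdots$ be those above $s_1$. All these changes are by rule (b). In particular $W[t_0]\ne\bot$, so $\Gamma[s_1]\neq\bot$, and by \eqref{eq:mono} $W$ is nondecreasing on the stages $s\ge s_1$. Put $\pi_k=p(t_k-1)$. Since $p$ and $c$ do not change between these stages, $c(t_k-1)=c+k$ and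
\[
W[t_k]=\pi_k,\qquad\pi_{k+1}=p(t_k)=\pi_k+u_{Y(c+k)}.
\]
We show that $C$ computes $Y$ from the finite data $s_1$, $c$, $\pi_0$ and $Y(0),\dots,Y(c-1)$. Given $\pi_k$, search for $s>s_1$ with $W[s]\in\{\pi_k+u_0,\pi_k+u_1\}$. The search ends, since $s=t_{k+1}$ qualifies. Any two values of $W$ after $s_1$ are comparable, while $\pi_k+u_0$ and $\pi_k+u_1$ are not; so only one of these two pairs is ever a value after $s_1$, namely $W[t_{k+1}]=\pi_{k+1}$. The search thus returns $\pi_{k+1}$, and $\pi_{k+1}-\pi_k$ determines $Y(c+k)$. Hence $Y\le_TC$, contrary to the hypothesis.

\emph{Every limit lies in $\mathcal F(R)$.} By the previous step $\bar p=\bar p(v,s_0)$ lies in $\omega^2$ and $p(s)=\bar p$ for all large $s$. If $W[s]=\bar p$ for infinitely many $s$, rule (b) would apply at a stage after both $\Gamma$ and $p$ have settled, and would change $p$. So $\bar p\in\mathcal F(R)$ by \eqref{eq:target}.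
\end{proof}

\begin{remark}
The hypothesis $Y\not\le_TC$ is needed. If $Y\le_TC$, the report with $\Gamma\equiv0$, $W[0]=(0,0)$ and $W[s]=\sum_{k<s-1}u_{Y(k)}$ for $s\ge1$ is $C$-computable and stable, and it catches the sequence started at $((0,0),0)$ at every stage, so the limit of that sequence is not in $\omega^2$.
\end{remark}

\begin{remark}
Rule (a) makes the set of limits independent of $Y$ when monotonicity is lost. Suppose we ignored $\Gamma$ and moved by $u_{Y(c)}$ whenever caught. Let $\Gamma[s]=s$, and let $W$ take exactly the values in $V=\{(a,b):|a-b|\le1\}$, each infinitely often. If $Y(2k+1)=1-Y(2k)$ for all $k$, the sequence started at $(0,0)$ never leaves $V$ and tends to $(\omega,\omega)$. If $Y$ begins with $000$, every sequence is outside $V$ after at most three moves and stops. Both kinds of $Y$ occur in every degree. Collapsing the target of an unstable report to $\{(\omega,\omega)\}$ costs nothing, because, as we shall see, a genuine copy produces a stable report.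
\end{remark}

\section{The order $\mathcal L_C$}\label{sec:order}

Fix an arbitrary oracle $C\subseteq\omega$.

\subsection*{Components and shuffles}
For $j\in\omega$ and $a,b\le\omega$ let $E_j(a,b)$ be the labeled order whose successive labels are
\[
j+4,\ \underbrace{2,2,\dots}_{\text{order type }a},\ 3,\ \underbrace{2,2,\dots}_{\text{order type }b},\ 3.
\]
For example, since $\eta+\eta\cong\eta$, the block coding of $E_0(1,2)$ is
\[
\eta+4+\eta+2+\eta+3+\eta+2+\eta+2+\eta+3+\eta.
\]
The opening label $j+4$ names the opponent that the component is aimed at, the two labels $3$ mark the ends of the two gaps in which we count, and the labels $2$ are what is counted.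

Different oracles $Y$ will produce the same final pairs, but in different arrangements and with different multiplicities. To erase this difference we mix the components densely.

\begin{lemma}[Shuffles]\label{lem:shuffle}
Let $T$ be a nonempty countable set. Call $\kappa:\mathbb Q\to T$ a \emph{dense coloring} if $\kappa^{-1}(t)$ is dense in $\mathbb Q$ for each $t\in T$. Dense colorings exist, and there is a computable one if $T$ is computable. For any two dense colorings $\kappa,\kappa'$ there is an order automorphism $h$ of $\mathbb Q$ with $\kappa'\circ h=\kappa$.
\end{lemma}

\begin{proof}
List the rationals as $q_0,q_1,\dots$ and the pairs of a rational open interval and a color as $(I_0,t_0),(I_1,t_1),\dots$. At step $r$ give the first uncolored rational in $I_r$ the color $t_r$, and then give $q_r$ the color $t_0$ if it is still uncolored. This is a dense coloring, and $\kappa(q_r)$ is known after step $r$. For uniqueness use back-and-forth: a finite partial map that preserves order and color extends to a new point $q$, because the finitely many order conditions on the image of $q$ describe a nonempty open interval, which contains a point of $\kappa'$-color $\kappa(q)$; the same holds for the inverse map.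
\end{proof}

Consequently, for labeled orders $(E_t)_{t\in T}$, the \emph{shuffle} $\sum_{q\in\mathbb Q}E_{\kappa(q)}$ does not depend, up to isomorphism, on the dense coloring $\kappa$.

\subsection*{The report on the $j$th opponent}
By (F4), let $(M_j,S_j)_{j\in\omega}$ list all pairs of partial $C$-computable functions $\omega^2\to\{0,1\}$, viewed as binary relations. We cannot decide whether $M_j$ is an order with adjacency relation $S_j$, so we look only at initial segments on which nothing contradicts this. Call $k$ \emph{good} for $j$ if $M_j$ and $S_j$ are defined on $[k]^2$, $M_j$ is a strict linear order on $[k]$, and for $x,y\in[k]$ the relation $S_j(x,y)$ implies that $x<_{M_j}y$ and that no $z\in[k]$ lies strictly between. For good $k$, a \emph{$k$-block} is a class of the equivalence relation on $[k]$ generated by $S_j$. Since $S_j$-related elements are consecutive in $([k],M_j)$, each $k$-block is convex there. If $k\le k'$ are good, each $k$-block is contained in a $k'$-block.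

Let $k(j,s)$ be the largest $k\le s$ such that all values of $M_j,S_j$ on $[k]^2$ converge within $s$ steps and $k$ is good for $j$. The value $k=0$ always qualifies, and a $k$ that qualifies at $s$ qualifies at $s+1$, so $k(j,s)$ is nondecreasing in $s$. With $k=k(j,s)$ look for
\begin{itemize}
\item $\beta_1$, the $k$-block of the least number $x<k$ whose $k$-block has exactly $j+4$ elements;
\item $\beta_2$, the leftmost $k$-block with at least $3$ elements to the right of $\beta_1$;
\item $\beta_3$, the leftmost $k$-block with at least $3$ elements to the right of $\beta_2$.
\end{itemize}
If all three exist, let $\Gamma_j[s]$ be (the code of) the triple of finite sets $(\beta_1,\beta_2,\beta_3)$, and let $W_j[s]=(a,b)$, where $a$ is the number of two-element $k$-blocks between $\beta_1$ and $\beta_2$, and $b$ is the number between $\beta_2$ and $\beta_3$. Otherwise let $\Gamma_j[s]=W_j[s]=\bot$. Choosing $\beta_1$ through the least number $x$ is what will make the guess settle on a genuine copy. Requiring ``at least $3$'' rather than ``exactly $3$'' makes any growth of a counted block change the guess, and this gives monotonicity.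

\begin{lemma}\label{lem:report}
$R_j=(\Gamma_j[s],W_j[s])_{s\in\omega}$ is a report, and $(j,s)\mapsto(\Gamma_j[s],W_j[s])$ is $C$-computable.
\end{lemma}

\begin{proof}
Computability follows from (F4), since only finitely many step-bounded computations are consulted. For \eqref{eq:mono}, let $s<s'$ with $\Gamma_j[s]=\Gamma_j[s']=(\beta_1,\beta_2,\beta_3)$, and put $k=k(j,s)\le k'=k(j,s')$. Each $\beta_i$ is both a $k$-block and a $k'$-block. Let $\delta$ be a two-element $k$-block between $\beta_i$ and $\beta_{i+1}$, where $i\in\{1,2\}$, and let $\delta'\supseteq\delta$ be the $k'$-block containing it. As $\delta$ is disjoint from $\beta_i$ and $\beta_{i+1}$, the $k'$-block $\delta'$ differs from both and so is disjoint from both. Being convex and containing $\delta$, it lies between them. If $\delta'\ne\delta$, then $\delta'$ has at least $3$ elements, contradicting the choice of $\beta_{i+1}$ at stage $s'$ as the leftmost such block to the right of $\beta_i$. So $\delta'=\delta$: every block counted at stage $s$ is counted at stage $s'$ in the same coordinate.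
\end{proof}

\begin{definition}
Let $\mathcal F_j=\mathcal F(R_j)$ and $T=\{(j,p):j\in\omega,\ p\in\mathcal F_j\}$. Let $(B_C,\ell_C)$ be the shuffle of the labeled orders $E_j(p)$, $(j,p)\in T$, and let $\mathcal L_C=\Lambda(B_C,\ell_C)$.
\end{definition}

The definition depends on $C$ alone. The summands $E_j(p)$ of the shuffle, and the corresponding convex parts of $\mathcal L_C$, are the \emph{components}.

\begin{proposition}\label{prop:no}
There is no copy $M$ of $\mathcal L_C$ with domain $\omega$ and $M\oplus S_M\le_TC$.
\end{proposition}

\begin{proof}
Suppose $M$ is such a copy. Then $(M,S_M)=(M_j,S_j)$ for some $j$; every $k$ is good for $j$, and $k(j,s)\to\infty$. Fix an isomorphism with $\mathcal L_C$, so that we may speak of components of $M$, and call the blocks of $M$ \emph{true} blocks. By Lemma~\ref{lem:blocks} they are finite. Every $k$-block is contained in a true block, and a true block $P\subseteq[k]$ is itself a $k$-block, since its consecutive elements are $S_M$-related and no element of $P$ is adjacent to an element outside $P$.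

\emph{The report $R_j$ is stable.} The true blocks with $j+4$ elements are the cores of the opening points of components $E_j(p)$, $p\in\mathcal F_j$, and they exist since $\mathcal F_j\ne\emptyset$. Let $x^*$ be the least number whose true block $\beta_1^*$ has exactly $j+4$ elements. Say $\beta_1^*$ opens a component $E_j(a^*,b^*)$, so $(a^*,b^*)\in\mathcal F_j$, and let $\beta_2^*$ and $\beta_3^*$, in this order, be the two true three-element blocks of this component. Every true block between $\beta_1^*$ and $\beta_2^*$, or between $\beta^*_2$ and $\beta^*_3$, has at most $2$ elements; this holds whether or not $a^*,b^*$ are finite. Let $k$ be so large that $[k]$ contains $\beta_2^*$, $\beta_3^*$ and the true blocks of all $x\le x^*$. Then each $x\le x^*$ has its true block as its $k$-block, so $\beta_1=\beta_1^*$. A $k$-block between $\beta_1^*$ and $\beta_2^*$ is contained in a true block lying there and has at most $2$ elements, while $\beta_2^*$ is a $k$-block with $3$ elements; so $\beta_2=\beta_2^*$. The same sentence with the indices raised by one gives $\beta_3=\beta_3^*$. Thus $\Gamma_j[s]=(\beta_1^*,\beta_2^*,\beta_3^*)$ for all large $s$.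

\emph{The count converges to $(a^*,b^*)$.} By stability $\mathcal F_j\subseteq\omega^2$, so $a^*$ and $b^*$ are finite. A two-element $k$-block in one of the two gaps is contained in a true block with at most $2$ elements, so it is a true block. Conversely, the $a^*+b^*$ true two-element blocks in the gaps are $k$-blocks once $[k]$ contains them. Hence $W_j[s]=(a^*,b^*)$ for all large $s$, and $\mathcal F_j=\omega^2\setminus\{(a^*,b^*)\}$ by Definition~\ref{def:report}. This contradicts $(a^*,b^*)\in\mathcal F_j$.
\end{proof}

\begin{proposition}\label{prop:yes}
If $Y>_TC$, then $Y$ computes a copy of the labeled order $(B_C,\ell_C)$.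
\end{proposition}

\begin{proof}
For $i=(j,v,s_0)\in I=\omega\times\omega^2\times\omega$ let $p_i(s)$, $s\ge s_0$, be the dodging sequence for the report $R_j$, the set $Y$ and the start $(v,s_0)$, and let $\bar p_i$ be its limit. Since $Y\ge_TC$, Lemma~\ref{lem:report} shows that $Y$ computes the reports, and hence $p_i(s)$, uniformly in $i$ and $s$. Since $Y\not\le_TC$, Lemma~\ref{lem:dodge} gives $\{\bar p_{(j,v,s_0)}:v\in\omega^2,s_0\in\omega\}=\mathcal F_j$ for every $j$.

Let $g:\mathbb Q\to I$ be a computable dense coloring. For $q\in\mathbb Q$ with $g(q)=i=(j,v,s_0)$ and $\bar p_i=(a,b)$, consider the points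
\[
(q,0,0),\qquad(q,1,r)\ (r<a),\qquad(q,2,0),\qquad(q,3,r)\ (r<b),\qquad(q,4,0),
\]
with labels $j+4,\ 2,\ 3,\ 2,\ 3$ respectively. Order all points lexicographically. The points with first entry $q$ form a copy of $E_j(\bar p_i)$. The set of all points is infinite and $Y$-c.e., because $r<a$ iff the first coordinate of $p_i(s)$ exceeds $r$ for some $s$, and $r<b$ iff the second one does. Order and labels are computable. By (F3), $Y$ computes a copy of this labeled order.

The order is $\sum_qE_{\kappa(q)}$, where $\kappa(q)=(j,\bar p_i)$ for $g(q)=i=(j,v,s_0)$. The map $\kappa$ takes values in $T$, and for $(j,p)\in T$ the set $\kappa^{-1}(j,p)$ contains the dense set $g^{-1}(i)$ for any $i=(j,v,s_0)$ with $\bar p_i=p$. So $\kappa$ is a dense coloring by $T$, and the order is isomorphic to $(B_C,\ell_C)$ by Lemma~\ref{lem:shuffle}.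
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

The two propositions speak about oracles at the level of $C$. Passing down one jump gives the statement from which Theorem~\ref{thm:main} and parts (a), (b) of Theorem~\ref{thm:ext} follow.

\begin{lemma}\label{lem:one}
Let $C,Z\subseteq\omega$. If $Z'\le_TC$, then $Z$ computes no copy of $\mathcal L_C$. If $Z'>_TC$, then $Z$ computes a copy of $\mathcal L_C$.
\end{lemma}

\begin{proof}
Let $Z'\le_TC$. A copy $M\le_TZ$ would satisfy $M\oplus S_M\le_TZ'\le_TC$ by \eqref{eq:adj}, contradicting Proposition~\ref{prop:no}. Let $Z'>_TC$. By Proposition~\ref{prop:yes} with $Y=Z'$, the oracle $Z'$ computes a copy of $(B_C,\ell_C)$, and by Lemma~\ref{lem:inv}, $Z$ computes a copy of $\Lambda(B_C,\ell_C)=\mathcal L_C$.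
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal L=\mathcal L_{\emptyset'}$. Every $X$ has $X'\ge_T\emptyset'$, so either $X'\le_T\emptyset'$ or $X'>_T\emptyset'$. By Lemma~\ref{lem:one}, $X$ computes a copy of $\mathcal L$ iff $X'>_T\emptyset'$. By Lemma~\ref{lem:up}, $\mathrm{Spec}(\mathcal L)=\{\mathbf d:\mathbf d'>\mathbf 0'\}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
(b) Take the order $D^{n-1}(\mathcal L_C)$. By Lemma~\ref{lem:D}, $X$ computes a copy of it iff $Z=X^{(n-1)}$ computes a copy of $\mathcal L_C$. Since $Z'=X^{(n)}$, Lemma~\ref{lem:one} says that this fails when $X^{(n)}\le_TC$ and holds when $X^{(n)}>_TC$.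

(a) Take $C=\emptyset^{(n)}$ in (b). Every $X$ has $X^{(n)}\ge_T\emptyset^{(n)}$, so the two cases of (b) are exhaustive: $X$ computes a copy iff $X^{(n)}>_T\emptyset^{(n)}$. Lemma~\ref{lem:up} identifies the spectrum with the set of $\mathrm{nonlow}_n$ degrees.

(c) Take $\mathcal L=\mathcal L_\emptyset$. By Proposition~\ref{prop:no} with $C=\emptyset$, the structure $(\mathcal L,\prec,S)$ has no computable copy. Let $Y$ be noncomputable, so $Y>_T\emptyset$. Proposition~\ref{prop:yes} gives a $Y$-computable copy $(B,\ell)$ of $(B_\emptyset,\ell_\emptyset)$ with domain $\omega$. No jump inversion is needed now. Consider the triples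
\[
(b,0,q),\qquad(b,1,r),\qquad(b,2,q)\qquad(b\in\omega,\ q\in\mathbb Q,\ r\in[\ell(b)]),
\]
ordered lexicographically, with $<_B$ on the first entry and the usual order on the other two. This is a copy of $\Lambda(B,\ell)\cong\mathcal L$ on an infinite $Y$-computable set with a $Y$-computable order. By Lemma~\ref{lem:blocks} its adjacent pairs are those of the form $(b,1,r),(b,1,r+1)$, so adjacency is $Y$-computable as well. By (F3), $Y$ computes a copy of $(\mathcal L,\prec,S)$, and Lemma~\ref{lem:up} shows that the spectrum is the set of nonzero degrees.
\end{proof}

\begin{remark}
In part (b) the hypothesis $C\ge_T\emptyset^{(n)}$ is not used in the proof; without it no $X$ satisfies $X^{(n)}\le_TC$, and the first clause is empty. Part (b) says nothing about sets $X$ whose $n$th jump is incomparable with $C$. The reason is visible in Proposition~\ref{prop:yes}: the builder $Y=X^{(n)}$ must compute $C$ in order to read the reports it is dodging.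
\end{remark}

\begin{remark}
The iterated orders in part (a) are built from $\mathcal L_{\emptyset^{(n)}}$, not from the order $\mathcal L$ of Theorem~\ref{thm:main}. Indeed $\emptyset'$ is nonlow and so computes a copy of $\mathcal L$; by Lemma~\ref{lem:D}, $D(\mathcal L)$ already has a computable copy. This is why the construction is carried out over an arbitrary oracle $C$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Spectra of $\mathrm{High}_n$ and $\mathrm{Nonlow}_n$ Degrees},
\texttt{http://home.gwu.edu/\textasciitilde harizanv/JLCfinal.pdf}.

\end{thebibliography}
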